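\title{One-parameter subgroups of unbounded sublinear growth in Hofer's metric}

\begin{abstract}
We show that a one-parameter subgroup of the group of Hamiltonian diffeomorphisms can move away from the identity in Hofer's metric at a rate that is unbounded but sublinear. On the cotangent bundle of the compact three-dimensional Heisenberg nilmanifold, explicit compactly supported autonomous Hamiltonians have growth of order exactly $\sqrt t$; the same family realizes the orders $t^{1/(k+1)}$ and $\log t$, and unbounded growth that is arbitrarily slow. Examples exist in every even dimension at least six, on open and on closed manifolds. The upper bounds come from writing a flow as a commutator, the lower bounds from the energy--capacity inequality in the universal cover.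
\end{abstract}

\section{Introduction}

\subsection{Growth of one-parameter subgroups}

Let $(M,\omega)$ be a symplectic manifold without boundary, $\dim M=2n$. A \emph{Hamiltonian} is a smooth compactly supported function $G\colon[0,1]\times M\to\mathbb R$, written $G_s=G(s,\cdot)$; when $M$ is closed it is normalized by $\int_M G_s\,\omega^n=0$. The equation $i_{X_{G_s}}\omega=-dG_s$ defines a time-dependent vector field, whose flow $g_s$, $g_0=1$, is the \emph{Hamiltonian path} generated by $G$. The endpoints $g_1$ of such paths form the group $\operatorname{Ham}(M,\omega)$. With $\|G_s\|=\max G_s-\min G_s$, the \emph{length} of the path is $\int_0^1\|G_s\|\,ds$, and $\rho(1,\phi)$ is the infimum of the lengths of all Hamiltonian paths from the identity $1$ to $\phi$. This is Hofer's bi-invariant metric: $\rho(1,\phi)$ is the least total oscillation of energy with which $\phi$ can be generated.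

A \emph{one-parameter subgroup} $\{f_t\}_{t\in\mathbb R}$ is the flow of a time-independent Hamiltonian $F\colon M\to\mathbb R$, so that $f_{t+s}=f_t\circ f_s$. The flow itself is a path from $1$ to $f_t$ of length $t\|F\|$, and the function $t\mapsto\rho(1,f_t)$ records how much can be saved by taking a different route. By bi-invariance it is subadditive, $\rho(1,f_{t+s})\le\rho(1,f_t)+\rho(1,f_s)$, so for $F\ne0$ the \emph{asymptotic growth}
\[
\mu(F)=\lim_{t\to\infty}\frac{\rho(1,f_t)}{t\,\|F\|}\in[0,1]
\]
exists. Two kinds of behavior are easy to meet. If $\mu(F)>0$, the distance grows linearly. At the other extreme it stays bounded; this happens for every $F$ on the plane, as we recall in Section~\ref{sec:plane}. It is known that on the cylinder, and on any open surface of infinite area, there is nothing in between: a one-parameter subgroup with $\mu(F)=0$ stays at bounded distance from the identity. From these cases one would guess that a shortcut which saves all but a vanishing fraction of the length can always be improved to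 one of bounded length. The following question, posed in \cite{notes}, asks whether this guess fails on some manifold.

\begin{quote}
\emph{Is there a symplectic manifold $(M,\omega)$ with a one-parameter subgroup $\{f_t\}\subset\operatorname{Ham}(M,\omega)$ such that $\rho(1,f_t)$ is unbounded as $t\to\infty$ while $\rho(1,f_t)/t\to0$, for example with growth like $\sqrt t$?}
\end{quote}

The answer is yes.

\subsection{The manifold and the results}

Let $H=\mathbb R^3$ be the Heisenberg group, with product
\[
(q_1,q_2,q_3)(q_1',q_2',q_3')=(q_1+q_1',\,q_2+q_2',\,q_3+q_3'+q_1q_2'),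
\]
and let $\Gamma=\mathbb Z^3\subset H$. An element $\gamma=(m_1,m_2,m_3)$ acts on $H$ from the left by
\begin{equation}\label{eq:action}
\gamma\cdot q=(q_1+m_1,\;q_2+m_2,\;q_3+m_3+m_1q_2).
\end{equation}
The action of $\Gamma$ is free, since $\gamma q=q$ forces $m_1=m_2=0$ and then $m_3=0$. It is properly discontinuous, since for $q$ and $\gamma q$ in a compact set first $m_1,m_2$ and then $m_3$ are bounded. Every orbit meets the unit cube: choose $m_1,m_2$ and then $m_3$. Hence $N=\Gamma\backslash H$ is a closed $3$-manifold. The forms $dq_1$, $dq_2$ and $\alpha=dq_3-q_1\,dq_2$ are invariant under \eqref{eq:action}, since $\gamma^*\alpha=dq_3+m_1dq_2-(q_1+m_1)\,dq_2=\alpha$, and they descend to a coframe on $N$.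

Let $M=T^*N\cong N\times\mathbb R^3$, where $(q;\xi_1,\xi_2,\zeta)$ denotes the covector $\xi_1dq_1+\xi_2dq_2+\zeta\alpha$, with the symplectic form $\omega=d(\xi_1dq_1+\xi_2dq_2+\zeta\alpha)$. The projection
\[
\Pi\colon M\to\mathbb R^3,\qquad \Pi(q;\xi,\zeta)=(\xi,\zeta),\qquad \xi=(\xi_1,\xi_2),
\]
is proper because $N$ is compact. For $f\in C_c^\infty(\mathbb R^3)$ the function $F=f\circ\Pi$ is therefore smooth and compactly supported, and $\|F\|=\max f-\min f=:\|f\|$. We write $\Phi^t_f$ for the flow of $F$. For positive functions of $t$, the notation $A(t)\asymp B(t)$ means that $cB(t)\le A(t)\le CB(t)$ for $t\ge t_0$, with constants $c,C,t_0>0$.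

\begin{theorem}\label{thm:sqrt}
Let $f(\xi,\zeta)=\zeta\,g(\xi)\chi(\zeta)$ with $0\ne g\in C_c^\infty(\mathbb R^2)$, $\chi\in C_c^\infty(\mathbb R)$ and $\chi(0)\ne0$. Then there are $c,C,t_0>0$ with
\[
c\sqrt t\le\rho(1,\Phi^t_f)\le C\sqrt t\qquad(t\ge t_0).
\]
\end{theorem}

This answers the question. The exponent $1/2$ comes from the simple zero of $f$ along the plane $\{\zeta=0\}$, and within the family $f\circ\Pi$ a finite order of vanishing determines the growth.

\begin{theorem}\label{thm:order}
Let $f\in C_c^\infty(\mathbb R^3)$, $f\not\equiv0$.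
\begin{enumerate}
\item[(1)] If $f$ vanishes along $\{\zeta=0\}$ to exact finite order $k\ge0$, that is, $\partial_\zeta^jf(\cdot,0)\equiv0$ for $j<k$ and $\partial_\zeta^kf(\cdot,0)\not\equiv0$, then $\rho(1,\Phi^t_f)\asymp t^{1/(k+1)}$.
\item[(2)] If $f$ vanishes along $\{\zeta=0\}$ to infinite order, then $\rho(1,\Phi^t_f)=O(t^\varepsilon)$ for every $\varepsilon>0$. If $\operatorname{supp}f\cap\{\zeta=0\}=\emptyset$, then $\rho(1,\Phi^t_f)$ is bounded.
\end{enumerate}
In particular, $\mu(f\circ\Pi)=0$ if and only if $f|_{\zeta=0}\equiv0$.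
\end{theorem}

The next theorem gives exact rates also for functions that vanish to infinite order.

\begin{theorem}\label{thm:rates}
Let $f(\xi,\zeta)=\psi(\zeta)g(\xi)$ with $0\ne g\in C_c^\infty(\mathbb R^2)$, $\psi\in C_c^\infty(\mathbb R)$ and $\psi(0)=0$. Suppose that for some $b>0$ the function $\psi$ is positive and nondecreasing on $(0,b]$ and $|\psi(-\zeta)|\le\psi(\zeta)$ there. For large $t$ let $a_t\in(0,b)$ be the unique solution of $a\psi(a)=1/t$. Then $\rho(1,\Phi^t_f)\asymp1/a_t$. Thus $\psi(\zeta)\sim e^{-1/\zeta}$ as $\zeta\downarrow0$ gives growth $\asymp\log t$. Moreover, for every function $R(t)\to\infty$ there is such an $f$ with $\rho(1,\Phi^t_f)\to\infty$ and $\rho(1,\Phi^t_f)\le R(t)$ for all large $t$.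
\end{theorem}

Let $\mathbb T^{2j}=\mathbb R^{2j}/\mathbb Z^{2j}$ carry the standard symplectic form.

\begin{theorem}\label{thm:closed}
\begin{enumerate}
\item[(1)] Theorems~\ref{thm:sqrt}, \ref{thm:order} and~\ref{thm:rates} hold verbatim on $M\times\mathbb T^{2j}$, for the pullbacks of the Hamiltonians $f\circ\Pi$, and so in every dimension $2n\ge6$.
\item[(2)] There is a closed symplectic $6$-manifold $W$, a nilmanifold, such that for every $\psi$ as in Theorem~\ref{thm:rates} the group $\operatorname{Ham}(W)$ has a one-parameter subgroup $\{f_t\}$ with $\rho(1,f_t)\asymp1/a_t$; in particular it has one with $\rho(1,f_t)\asymp\sqrt t$. The same holds for $W\times\mathbb T^{2j}$.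
\end{enumerate}
\end{theorem}

Dimension $4$ is not treated here.

Section~\ref{sec:tools} contains the two general tools, one for upper and one for lower bounds. Section~\ref{sec:plane} applies them to the plane, where the rate $1/a_t$ can be guessed by hand and the choice of $M$ is explained. Sections~\ref{sec:upper} and~\ref{sec:lower} prove the basic estimates on $M$, Section~\ref{sec:rates} deduces Theorems~\ref{thm:sqrt}--\ref{thm:rates}, and Section~\ref{sec:closed} proves Theorem~\ref{thm:closed}.

\section{Two tools for estimating Hofer's distance}\label{sec:tools}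

In this section $(X,\omega)$ is a symplectic manifold without boundary, and $\Phi^t_F$ is the flow of a smooth compactly supported function $F$ on $X$. When $X$ is closed, we allow $F$ to have nonzero mean: subtracting the mean changes neither the flow nor $\|F\|$, so $\Phi_F^t\in\operatorname{Ham}(X,\omega)$ in any case. In canonical coordinates, with $\omega=\sum dp_i\wedge dq_i$, the convention $i_{X_F}\omega=-dF$ reads $\dot q=\partial_pF$, $\dot p=-\partial_qF$. The Poisson bracket is $\{F,G\}=dF(X_G)$; it is bilinear and antisymmetric, and it vanishes if $F$ and $G$ have disjoint supports. We use the following standard facts.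
\begin{enumerate}
\item[(F1)] $\rho(1,\Phi^t_F)\le t\|F\|$ for $t\ge0$, since $tF$ generates the path $s\mapsto\Phi^{st}_F$.
\item[(F2)] $\rho(1,\phi_1\phi_2)\le\rho(1,\phi_1)+\rho(1,\phi_2)$, $\rho(1,\phi^{-1})=\rho(1,\phi)$ and $\rho(1,\phi_1\phi_2\phi_1^{-1})=\rho(1,\phi_2)$.
\item[(F3)] If $G_s$ generates $g_s$ and $\Psi$ is a symplectomorphism, then $G_s\circ\Psi^{-1}$ generates $\Psi g_s\Psi^{-1}$.
\item[(F4)] $\Phi^t_{-F}=(\Phi^t_F)^{-1}$, and if $\{F,G\}=0$, then $\Phi^t_{F+G}=\Phi^t_F\Phi^t_G$.
\end{enumerate}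

\subsection{Upper bounds: commutators}

By (F2), a commutator $\phi_1\phi\phi_1^{-1}\phi^{-1}$ lies within $2\rho(1,\phi)$ of the identity, however large $\phi_1$ is. A flow is therefore bounded as soon as it is a commutator with a fixed $\phi$, and this is the case when its Hamiltonian has the form $U-U\circ\phi^{-1}$ with commuting terms. A general $F$ is not of this form. The naive choice $U=F$ writes $F=(U-U\circ\phi^{-1})+F\circ\phi^{-1}$ with a remainder as large as $F$. If, however, $\phi$ moves the support of $F$ to $\ell$ new and disjoint places, a weighted sum of copies spreads the remainder evenly over these places, and its oscillation drops by the factor $\ell$.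

\begin{lemma}\label{lem:commutator}
Let $\phi\in\operatorname{Ham}(X,\omega)$, let $U,F$ be smooth compactly supported functions on $X$, and let $t\ge0$.
\begin{enumerate}
\item[(i)] If $\{U,U\circ\phi^{-1}\}=0$, then $\rho(1,\Phi^t_{U-U\circ\phi^{-1}})\le2\rho(1,\phi)$.
\item[(ii)] If $\ell\ge1$ and the sets $\phi^i(\operatorname{supp}F)$, $0\le i\le\ell$, are pairwise disjoint, then
\[
\rho(1,\Phi^t_F)\le2\rho(1,\phi)+t\|F\|/\ell.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By (F4) and (F3), $\Phi^t_{U-U\circ\phi^{-1}}=\bigl[\Phi^t_U\,\phi\,(\Phi^t_U)^{-1}\bigr]\phi^{-1}$, and by (F2) each of the two factors lies at distance $\rho(1,\phi)$ from the identity.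

(ii) Let $F\ne0$ and $F_i=F\circ\phi^{-i}$, with support $\phi^i(\operatorname{supp}F)$. Put
\[
U=\sum_{i=0}^{\ell-1}\Bigl(1-\frac i\ell\Bigr)F_i,\qquad\text{so that}\qquad U\circ\phi^{-1}=\sum_{i=1}^{\ell}\Bigl(1-\frac{i-1}\ell\Bigr)F_i .
\]
In $U-U\circ\phi^{-1}$ the coefficient of $F_0$ is $1$ and the coefficient of $F_i$ is $-1/\ell$ for $1\le i\le\ell$. Hence
\[
F=(U-U\circ\phi^{-1})+E,\qquad E=\frac1\ell\sum_{i=1}^\ell F_i .
\]
The brackets $\{F_i,F_j\}$ vanish, for $i\ne j$ because the supports are disjoint and for $i=j$ by antisymmetry, so all linear combinations of the $F_i$ Poisson commute. By (F4), (F2), part (i) and (F1), $\rho(1,\Phi^t_F)\le2\rho(1,\phi)+t\|E\|$. Every value of $\ell E$ is a value of $F$ or $0$, and $0$ is a value of $F$, taken on $\phi(\operatorname{supp}F)$. Therefore $\|E\|\le\|F\|/\ell$.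
\end{proof}

\subsection{Lower bounds: displacement in a cover}

A map $\phi$ \emph{displaces} a set $S$ if $\phi(S)\cap S=\emptyset$. Let $B^{2n}(r)$ be the closed ball of radius $r$ about the origin in $(\mathbb R^{2n},\omega_0=\sum dp_i\wedge dq_i)$. The only deep result that we use is Hofer's energy--capacity inequality.

\begin{theorem}[Hofer \cite{Hofer}; see also {\cite[Ch.~5]{HZ}}]\label{thm:hofer}
If the time-one map of a compactly supported Hamiltonian $G_s$ on $(\mathbb R^{2n},\omega_0)$ displaces $B^{2n}(r)$, then $\int_0^1\|G_s\|\,ds\ge\pi r^2$.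
\end{theorem}

All our manifolds are covered by $(\mathbb R^{2n},\omega_0)$, and the inequality passes to them in a form in which the ball lives in the cover and is not required to inject into the manifold.

\begin{lemma}\label{lem:cover}
Let $\mathrm{pr}\colon\mathbb R^{2n}\to X$ be a smooth covering with $\mathrm{pr}^*\omega=\omega_0$. Suppose that $\phi\in\operatorname{Ham}(X,\omega)$ displaces $S\subset X$ and that $\Psi$ is a symplectomorphism of $(\mathbb R^{2n},\omega_0)$ with $\Psi(B^{2n}(r))\subset\mathrm{pr}^{-1}(S)$. Then $\rho(1,\phi)\ge\pi r^2$.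
\end{lemma}

\begin{proof}
Let $g_s$ be a Hamiltonian path from $1$ to $\phi$, generated by $G_s$, and let $B=\Psi(B^{2n}(r))$. Since $\mathrm{pr}$ is a local symplectomorphism, the trajectories of $\tilde G_s=G_s\circ\mathrm{pr}$ are the lifts of the trajectories of $G_s$. By path lifting they exist for all $s\in[0,1]$, so $\tilde G_s$ has a flow $\tilde g_s$ with $\mathrm{pr}\circ\tilde g_s=g_s\circ\mathrm{pr}$. Then $\tilde g_1(B)\subset\mathrm{pr}^{-1}(\phi(S))$ is disjoint from $\mathrm{pr}^{-1}(S)\supset B$.

The function $\tilde G_s$ need not have compact support, so we cut it off. Choose $\kappa\in C_c^\infty(\mathbb R^{2n},[0,1])$ equal to $1$ near the compact set $\bigcup_s\tilde g_s(B)$. Near this set $\kappa\tilde G_s$ and $\tilde G_s$ have the same vector field, so the flow $g'_s$ of $\kappa\tilde G_s$ agrees with $\tilde g_s$ on $B$, and $g_1'$ displaces $B$. The cutoff does not increase the oscillation. Indeed, $\min G_s\le0\le\max G_s$, because $G_s$ has compact support if $X$ is noncompact and zero mean if $X$ is closed;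 hence $\min G_s\le\kappa\tilde G_s\le\max G_s$. By (F3), the compactly supported Hamiltonian $(\kappa\tilde G_s)\circ\Psi$ generates $\Psi^{-1}g'_s\Psi$, whose endpoint displaces $B^{2n}(r)$. Theorem~\ref{thm:hofer} gives $\int_0^1\|G_s\|\,ds\ge\int_0^1\|\kappa\tilde G_s\|\,ds\ge\pi r^2$.
\end{proof}

\section{The model: a plane of variable area}\label{sec:plane}

Fix a number $\zeta>0$ and consider the plane with the area form $\omega_\zeta=\zeta^{-1}d\xi_1\wedge d\xi_2$ and Hofer metric $\rho_\zeta$. The equation $i_{X_u}\omega_\zeta=-du$ gives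
\begin{equation}\label{eq:planar}
\dot\xi_1=-\zeta\,\partial_2u,\qquad\dot\xi_2=\zeta\,\partial_1u .
\end{equation}
Let $0\ne g\in C_c^\infty(\mathbb R^2)$ be supported in $[-L,L]^2$ and let $\varphi^s$ be the flow of $(-\partial_2g,\partial_1g)$. For a constant $c>0$, the Hamiltonian $cg$ generates the flow $\varphi^{c\zeta t}$. Below, $\operatorname{area}$ is the Euclidean area.

\emph{Upper bound.} We claim that
\begin{equation}\label{eq:plane-upper}
\rho_\zeta(1,\varphi^{c\zeta t})\le\min\bigl\{ct\|g\|,\;24L^2/\zeta\bigr\}\qquad(t\ge0).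
\end{equation}
The first bound is (F1). For the second we need, for each $\ell$, a map that pushes the square $[-L,L]^2$ off itself $\ell$ times, at a cost independent of $\ell$. Choose
\begin{equation}\label{eq:cutoffs}
\begin{aligned}
&w\in C_c^\infty(\mathbb R),&& w(s)=s\ \text{near }[-L,L],\quad |w|\le2L,\\
&v_\ell\in C_c^\infty(\mathbb R,[0,1]),&& v_\ell=1\ \text{near }[-L,3L\ell+L],
\end{aligned}
\end{equation}
and let $\phi$ be the time-one map of $h_\ell=3L\zeta^{-1}w(\xi_1)v_\ell(\xi_2)$. On the rectangle $[-L,L]\times[-L,3L\ell+L]$ we have $w'=v_\ell=1$ and $v_\ell'=0$, so by \eqref{eq:planar} the vector field of $h_\ell$ is $(0,3L)$. Hence $\phi^i$ translates $[-L,L]^2$ onto $[-L,L]\times[3Li-L,3Li+L]$ for $0\le i\le\ell$, and these squares are pairwise disjoint. The size of $h_\ell$ depends on the width of the rectangle and not on its length: $|h_\ell|\le6L^2/\zeta$, so $\rho_\zeta(1,\phi)\le12L^2/\zeta$. Lemma~\ref{lem:commutator}(ii) gives $\rho_\zeta(1,\varphi^{c\zeta t})\le24L^2/\zeta+ct\|g\|/\ell$, and we let $\ell\to\infty$.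 This last step uses the infinite area of the plane.

\emph{Lower bound.} The function $g$ is not constant, so its vector field is nonzero at some point $z$, and $\varphi^s(z)\ne z$ for some $s>0$. By continuity $\varphi^s$ displaces an open disc $D$ around $z$. The map $\xi\mapsto\xi/\sqrt\zeta$ identifies $\omega_\zeta$ with the standard form and takes $D$ to a disc of area $\operatorname{area}(D)/\zeta$. By Theorem~\ref{thm:hofer}, applied to concentric closed discs after a translation,
\begin{equation}\label{eq:plane-lower}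
\rho_\zeta(1,\varphi^{c\zeta t})\ge\operatorname{area}(D)/\zeta\qquad\text{at the time }t=s/(c\zeta).
\end{equation}

So a single plane contributes a bounded distance, with a bound of order $1/\zeta$ that is reached, up to a constant factor, at a time of order $1/(c\zeta)$. Now imagine all the planes with $0<\zeta\le b$ at once, and the Hamiltonian $\psi(\zeta)g$ on the plane $\zeta$, with $\psi$ positive and nondecreasing. Estimates \eqref{eq:plane-upper} and \eqref{eq:plane-lower} suggest the distance
\[
\sup_{0<\zeta\le b}\min\{t\psi(\zeta),\,1/\zeta\}=1/a_t,\qquad\text{where } a_t\psi(a_t)=1/t;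
\]
the equality holds because $t\psi(\zeta)\le t\psi(a_t)=1/a_t$ for $\zeta\le a_t$ and $1/\zeta\le1/a_t$ for $\zeta\ge a_t$. At time $t$ the planes with $\zeta>a_t$ have saturated, those with $\zeta<a_t$ carry a small Hamiltonian, and the plane $\zeta=a_t$ decides. For $\psi(\zeta)=\zeta$ this gives $\sqrt t$.

The difficulty is the requirement of compact support. On a disjoint union of countably many planes with $\zeta\to0$, a compactly supported function meets finitely many of them, and the distance is bounded by \eqref{eq:plane-upper}. What is needed is a symplectic manifold with a \emph{proper} map to $\mathbb R^3\ni(\xi,\zeta)$ under which Hamiltonian flows of pulled-back functions project to \eqref{eq:planar} on each level $\zeta$. Then squares of area $4L^2/\zeta\to\infty$ sit over a compact set. The map $\Pi\colon T^*N\to\mathbb R^3$ has this property, and the reason is the relation $d\alpha=-dq_1\wedge dq_2$, which contributes the term $-\zeta\,dq_1\wedge dq_2$ to $\omega$.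

\section{The reduced flow and the upper bound}\label{sec:upper}

The universal cover of $M$ is $T^*H=\mathbb R^6$, with covering map $\mathrm{pr}\colon\mathbb R^6\to M$. Expanding $\xi_1dq_1+\xi_2dq_2+\zeta\alpha=\sum p_i\,dq_i$ gives the canonical momenta
\begin{equation}\label{eq:momenta}
p_1=\xi_1,\qquad p_2=\xi_2-\zeta q_1,\qquad p_3=\zeta ,
\end{equation}
so $\mathrm{pr}^*\omega=\omega_0$ and $\Pi\circ\mathrm{pr}(q,p)=(p_1,\,p_2+q_1p_3,\,p_3)$.

\begin{lemma}\label{lem:reduced}
For $f\in C_c^\infty(\mathbb R^3)$ we have $\Pi\circ\Phi^t_f=\bar\Phi^t_f\circ\Pi$, where $\bar\Phi^t_f$ is the flow on $\mathbb R^3$ of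
\begin{equation}\label{eq:reduced}
\dot\xi_1=-\zeta\,\partial_2f,\qquad\dot\xi_2=\zeta\,\partial_1f,\qquad\dot\zeta=0 .
\end{equation}
For $\lambda_1,\lambda_2\in C^\infty(\mathbb R)$, the functions $(\lambda_1(\zeta)f)\circ\Pi$ and $(\lambda_2(\zeta)f)\circ\Pi$ Poisson commute.
\end{lemma}

\begin{proof}
In the cover the Hamiltonian is $f(p_1,p_2+q_1p_3,p_3)$. It does not depend on $q_2,q_3$, so $\dot p_2=\dot p_3=0$, while $\dot q_1=\partial_1f$ and $\dot p_1=-p_3\,\partial_2f$. Therefore $\dot\xi_1=-\zeta\partial_2f$, $\dot\zeta=0$ and $\dot\xi_2=\dot p_2+\dot q_1p_3+q_1\dot p_3=\zeta\partial_1f$. The right-hand sides depend only on $(\xi,\zeta)$, which proves the first claim. Differentiating $u\circ\Pi$ along the flow of $v\circ\Pi$ gives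
\[
\{u\circ\Pi,v\circ\Pi\}=\zeta\,(\partial_2u\,\partial_1v-\partial_1u\,\partial_2v)\circ\Pi .
\]
No $\zeta$-derivative occurs, so for $u=\lambda_1f$, $v=\lambda_2f$ the bracket is $\zeta\lambda_1\lambda_2(\partial_2f\,\partial_1f-\partial_1f\,\partial_2f)\circ\Pi=0$.
\end{proof}

Thus $\bar\Phi^t_f$ preserves each level $\zeta$, and on a level $\zeta>0$ it is the flow \eqref{eq:planar} of $f(\cdot,\zeta)$. The planar construction can now be carried out on all levels $a\le|\zeta|\le b$ simultaneously; the factor $1/\zeta$ in the pushing Hamiltonian compensates the factor $\zeta$ in \eqref{eq:reduced}, and its size at $|\zeta|=a$ determines the cost.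

\begin{lemma}\label{lem:away}
Let $0<a\le b$ and let $f\in C_c^\infty(\mathbb R^3)$ be supported in $[-L,L]^2\times\{a\le|\zeta|\le b\}$. Then $\rho(1,\Phi^t_f)\le48L^2/a$ for all $t\ge0$.
\end{lemma}

\begin{proof}
Fix $\ell\ge1$ and take $w,v_\ell$ as in \eqref{eq:cutoffs}. Let $\beta\in C_c^\infty(\mathbb R)$ satisfy $\beta(\zeta)=1/\zeta$ for $a\le|\zeta|\le b$ and $|\beta|\le2/a$; it is obtained by multiplying $1/\zeta$ with a cutoff supported in $\{a/2\le|\zeta|\le2b\}$. Put $h_\ell=3L\,\beta(\zeta)w(\xi_1)v_\ell(\xi_2)$, $\phi=\Phi^1_{h_\ell}$ and $\bar\phi=\bar\Phi^1_{h_\ell}$. Then $|h_\ell|\le12L^2/a$, so $\rho(1,\phi)\le24L^2/a$. On $[-L,L]\times[-L,3L\ell+L]\times\{a\le|\zeta|\le b\}$ the field \eqref{eq:reduced} of $h_\ell$ is $(0,\,3L\zeta\beta(\zeta),\,0)=(0,3L,0)$. Hence $\bar\phi^{\,i}(\operatorname{supp}f)\subset\{3Li-L\le\xi_2\le3Li+L\}$ for $0\le i\le\ell$. These sets are pairwise disjoint, and so are the sets $\phi^i(\operatorname{supp}(f\circ\Pi))$, which $\Pi$ maps into them. Lemma~\ref{lem:commutator}(ii) gives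 $\rho(1,\Phi^t_f)\le48L^2/a+t\|f\|/\ell$. Let $\ell\to\infty$.
\end{proof}

For a general $f$ we cut at a height $a$, treat the part away from $\{\zeta=0\}$ by Lemma~\ref{lem:away}, and bound the rest by the length of its own flow.

\begin{proposition}\label{prop:upper}
Let $f\in C_c^\infty(\mathbb R^3)$ be supported in $[-L,L]^3$ and let $m_f(a)=\max\{|f(\xi,\zeta)|:|\zeta|\le a\}$. For all $a,t>0$,
\begin{equation}\label{eq:upper}
\rho(1,\Phi^t_f)\le\frac{96L^2}{a}+2t\,m_f(a).
\end{equation}
\end{proposition}

\begin{proof}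
Fix $\lambda\in C^\infty(\mathbb R,[0,1])$ with $\lambda=0$ on $[-\frac12,\frac12]$ and $\lambda=1$ outside $(-1,1)$, and put
\begin{equation}\label{eq:split}
f'=\lambda(\zeta/a)f,\qquad f''=\bigl(1-\lambda(\zeta/a)\bigr)f .
\end{equation}
By Lemma~\ref{lem:reduced} and (F4), $\Phi^t_f=\Phi^t_{f'}\Phi^t_{f''}$. The function $f'$ is supported in $[-L,L]^2\times\{a/2\le|\zeta|\le L\}$; it is zero if $a/2>L$, and otherwise Lemma~\ref{lem:away} gives $\rho(1,\Phi^t_{f'})\le96L^2/a$. The function $f''$ vanishes for $|\zeta|\ge a$, so $|f''|\le m_f(a)$ and $\rho(1,\Phi^t_{f''})\le t\|f''\|\le2t\,m_f(a)$.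
\end{proof}

\section{Large balls in the cover and the lower bound}\label{sec:lower}

Let $D\subset\mathbb R^2$ be an open disc, $I\subset(0,\infty)$ an open interval and $\zeta_0\in I$. If $\bar\Phi^t_f$ displaces $D\times I$, then $\Phi^t_f$ displaces $S=\Pi^{-1}(D\times I)$, and the model suggests the bound $\operatorname{area}(D)/\zeta_0$. Inside $M$ there is no ball that could give it. By \eqref{eq:momenta} the volume form $|\omega^3|/3!$ is
\begin{equation}\label{eq:volume}
|dp_1\,dp_2\,dp_3\,dq_1\,dq_2\,dq_3|=|d\xi_1\,d\xi_2\,d\zeta|\cdot|dq_1\,dq_2\,dq_3|,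
\end{equation}
and $N$ has volume $1$, so $S$ has volume $\operatorname{area}(D)\,|I|$, whereas $B^6(r)$ has volume $(\pi r^2)^3/6$, which is large when $\pi r^2$ is close to $\operatorname{area}(D)/\zeta_0$ and $\zeta_0$ is small. In the cover the set
\[
\tilde S=\mathrm{pr}^{-1}(S)=\{(q,p)\in\mathbb R^6:\ (p_1,\,p_2+q_1p_3)\in D,\ p_3\in I\}
\]
has infinite volume, and it does contain such balls. To see them, note that $\omega_\zeta=d\xi_1\wedge d(\xi_2/\zeta)$ on a level. This suggests canonical coordinates in which $p_1=\xi_1$ is conjugate to $x_1=\xi_2/\zeta=q_1+p_2/p_3$, and since $p_2/p_3=\partial_{p_1}(p_1p_2/p_3)$, a shear of the positions provides them.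

\begin{lemma}\label{lem:ball}
If $\pi r^2<\operatorname{area}(D)/\zeta_0$, there is a symplectomorphism $\Psi$ of $(\mathbb R^6,\omega_0)$ with $\Psi(B^6(r))\subset\tilde S$.
\end{lemma}

\begin{proof}
Let $D$ have center $(c_1,c_2)$ and radius $r_0$; the hypothesis says $\zeta_0r^2<r_0^2$. Consider the closed ellipse
\[
E=\{(x_1,p_1):\ (p_1-c_1)^2+(\zeta_0x_1-c_2)^2\le\zeta_0r^2\}.
\]
The continuous function $(p_1-c_1)^2+(\zeta x_1-c_2)^2$ is less than $r_0^2$ on the compact set $E\times\{\zeta_0\}$. Hence there is $\delta>0$ such that $J=[\zeta_0-\delta,\zeta_0+\delta]\subset I$ and $(p_1,\zeta x_1)\in D$ for all $(x_1,p_1)\in E$, $\zeta\in J$. Let $T=\{(x,p)\in\mathbb R^6:(x_1,p_1)\in E,\ p_3\in J\}$.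

\emph{The shear.} Choose $\beta\in C^\infty(\mathbb R)$ with $\beta(\zeta)=1/\zeta$ on $J$, put $K(p)=\beta(p_3)\,p_1p_2$ and $\Theta(q,p)=(q+\nabla K(p),\,p)$. This is a diffeomorphism of $\mathbb R^6$, and
\[
\Theta^*\omega_0=\sum_i dp_i\wedge dq_i+\sum_{i,j}\frac{\partial^2K}{\partial p_i\partial p_j}\,dp_i\wedge dp_j=\omega_0
\]
because the Hessian is symmetric. If $\Theta(q,p)=(x,p)\in T$, then $p_3\in J$, so $x_1=q_1+p_2/p_3$ and $(p_1,\,p_2+q_1p_3)=(p_1,p_3x_1)\in D$. Thus $\Theta^{-1}(T)\subset\tilde S$.

\emph{The ball.} The set $T$ is the product of an ellipse of area $\pi r^2$, a plane and an infinite strip. Define $\Lambda(x,p)=(x',p')$ by $x_2'=x_2$, $p_2'=p_2$ and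
\[
x_1'=\frac{c_2+\sqrt{\zeta_0}\,x_1}{\zeta_0},\quad p_1'=c_1+\sqrt{\zeta_0}\,p_1,\qquad x_3'=\frac r\delta\,x_3,\quad p_3'=\zeta_0+\frac\delta r\,p_3 .
\]
In each coordinate plane $\Lambda$ is affine with determinant $1$, so it is a symplectomorphism. On $B^6(r)$ we have $(p_1'-c_1)^2+(\zeta_0x_1'-c_2)^2=\zeta_0(p_1^2+x_1^2)\le\zeta_0r^2$ and $|p_3'-\zeta_0|\le\delta$, so $\Lambda(B^6(r))\subset T$. Take $\Psi=\Theta^{-1}\Lambda$.
\end{proof}

The length of $I$ plays no role, because the coordinate conjugate to $p_3$ is unrestricted in the cover. Lemmas~\ref{lem:cover} and~\ref{lem:ball}, with $\pi r^2\uparrow\operatorname{area}(D)/\zeta_0$, give the lower bound.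

\begin{proposition}\label{prop:lower}
Let $f\in C_c^\infty(\mathbb R^3)$, let $D\subset\mathbb R^2$ be an open disc, $I\subset(0,\infty)$ an open interval and $\zeta_0\in I$. If $\bar\Phi^t_f$ displaces $D\times I$, then $\rho(1,\Phi^t_f)\ge\operatorname{area}(D)/\zeta_0$.
\end{proposition}

\section{Growth rates}\label{sec:rates}

Theorems~\ref{thm:order}(1) and~\ref{thm:rates} are both cases of one estimate, in which $\psi$ measures the size of $f$ near $\{\zeta=0\}$.

\begin{proposition}\label{prop:rate}
Let $\psi\in C^\infty(\mathbb R)$ be positive and nondecreasing on $(0,b]$ with $|\psi(-\zeta)|\le\psi(\zeta)$ there, let $h\in C_c^\infty(\mathbb R^3)$ with $h(\cdot,0)\not\equiv0$, and let $f=\psi(\zeta)h$ be supported in $[-L,L]^3$. For $t>1/(b\psi(b))$ the equation $a\psi(a)=1/t$ has a unique solution $a_t\in(0,b)$, and $a_t\to0$ as $t\to\infty$. Moreover: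
\begin{enumerate}
\item[(i)] $\rho(1,\Phi^t_f)\le(96L^2+2\|h\|_\infty)/a_t$ for all $t>1/(b\psi(b))$.
\item[(ii)] Every neighborhood of $\operatorname{supp}h(\cdot,0)$ contains an open disc $D$ with the following property: for all large $t$ there are $\zeta_t\in(0,a_t]$ and an open interval $I_t\subset(0,b)$ containing $\zeta_t$ such that $\bar\Phi^t_f$ displaces $D\times I_t$.
\item[(iii)] $\rho(1,\Phi^t_f)\ge\operatorname{area}(D)/a_t$ for all large $t$.
\end{enumerate}
\end{proposition}

\begin{proof}
The function $a\mapsto a\psi(a)$ is continuous, positive and strictly increasing on $(0,b]$ and tends to $0$ at $0$. This gives the statements on $a_t$.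

(i) For $0<\zeta\le a\le b$ we have $|\psi(\pm\zeta)|\le\psi(\zeta)\le\psi(a)$, and $|\psi(0)|\le\psi(a)$ by continuity. Hence $m_f(a_t)\le\psi(a_t)\|h\|_\infty$. Since $t\psi(a_t)=1/a_t$, the claim is \eqref{eq:upper} with $a=a_t$.

(ii) Let $\varphi^s_\zeta$ be the flow on $\mathbb R^2$ of $V_\zeta=(-\partial_2h,\partial_1h)(\cdot,\zeta)$. The point $\varphi^s_\zeta(\xi)$ depends continuously on $(s,\xi,\zeta)$, because $(V_\zeta(\xi),0)$ is a smooth compactly supported vector field on $\mathbb R^3$. On the level $\zeta$ the field \eqref{eq:reduced} is $\zeta\psi(\zeta)V_\zeta$, so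
\begin{equation}\label{eq:slow}
\bar\Phi^t_f(\xi,\zeta)=\bigl(\varphi_\zeta^{\,t\zeta\psi(\zeta)}(\xi),\,\zeta\bigr).
\end{equation}
For large $t$ most levels have run for a long time and we know nothing about their return to a given disc. We therefore look only at the level on which the elapsed time $t\zeta\psi(\zeta)$ equals a fixed small number $s$.

The function $h(\cdot,0)$ is compactly supported and nonzero, hence nonconstant, so $V_0(z)\ne0$ for some $z$, and $z\in\operatorname{supp}h(\cdot,0)$. Then $z'=\varphi_0^s(z)\ne z$ for some $s\in(0,1]$. Let $d=|z'-z|$. By continuity there are $\varepsilon>0$, $\zeta_*\in(0,b)$ and an open disc $D$ with center $z$ and radius less than $d/2$, contained in the given neighborhood, such that $|\varphi^{s'}_\zeta(\xi)-z'|<d/2$ for $\xi\in D$, $0\le\zeta\le\zeta_*$, $|s'-s|\le\varepsilon$. For such $\zeta$ and $s'$, the map $\varphi^{s'}_\zeta$ displaces $D$. For large $t$ let $\zeta_t\in(0,\zeta_*)$ solve $\zeta\psi(\zeta)=s/t$. As $s\le1$, monotonicity gives $\zeta_t\le a_t$. Let $I_t\subset(0,\zeta_*)$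 be an open interval around $\zeta_t$ on which $|t\zeta\psi(\zeta)-s|<\varepsilon$. By \eqref{eq:slow}, $\bar\Phi^t_f$ displaces $D\times I_t$.

(iii) Proposition~\ref{prop:lower} gives $\rho(1,\Phi^t_f)\ge\operatorname{area}(D)/\zeta_t\ge\operatorname{area}(D)/a_t$.
\end{proof}

The condition on $\psi(-\zeta)$ enters only in (i), and $h(\cdot,0)\not\equiv0$ only in (ii) and (iii). The rate is unbounded since $a_t\to0$, and $1/(ta_t)=\psi(a_t)\to\psi(0)$ shows that it is sublinear exactly when $\psi(0)=0$.

\begin{proof}[Proof of Theorems~\ref{thm:sqrt} and~\ref{thm:order}]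
(1) By Taylor's formula with integral remainder (Hadamard's lemma), $f=\zeta^kh$, where $h=f$ for $k=0$ and
\[
h(\xi,\zeta)=\frac1{(k-1)!}\int_0^1(1-u)^{k-1}\,\partial^k_\zeta f(\xi,u\zeta)\,du\qquad(k\ge1).
\]
The function $h$ is smooth and $h(\cdot,0)=\partial_\zeta^kf(\cdot,0)/k!\not\equiv0$. Outside $\operatorname{supp}f$ it vanishes for $\zeta\ne0$, and then for $\zeta=0$ by continuity, so it has compact support. Proposition~\ref{prop:rate} applies with $\psi(\zeta)=\zeta^k$ and $b=1$, and $a_t=t^{-1/(k+1)}$. Theorem~\ref{thm:sqrt} is the case $k=1$, since there $f(\cdot,0)\equiv0$ and $\partial_\zeta f(\cdot,0)=\chi(0)g\not\equiv0$.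

(2) If $f$ vanishes to infinite order, Taylor's formula gives $m_f(a)\le C_ka^k$ for every $k$, with $C_k=\|\partial_\zeta^kf\|_\infty/k!$. The choice $a=t^{-1/(k+1)}$ in \eqref{eq:upper} yields $\rho(1,\Phi^t_f)\le(96L^2+2C_k)\,t^{1/(k+1)}$ for every $k$. If the compact set $\operatorname{supp}f$ does not meet $\{\zeta=0\}$, it lies in a set $[-L,L]^2\times\{a\le|\zeta|\le b\}$ with $a>0$, and Lemma~\ref{lem:away} applies.

Finally, if $f|_{\zeta=0}\equiv0$, then $f$ vanishes to some order $k\ge1$ or to infinite order, so $\rho(1,\Phi^t_f)=O(\sqrt t)$ and $\mu=0$. Otherwise $k=0$, and (1) gives $\rho(1,\Phi^t_f)\ge ct$, so $\mu>0$.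
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rates}]
Let $\beta_0\in C_c^\infty(\mathbb R,[0,1])$ equal $1$ on $\operatorname{supp}\psi$, a set that contains $0$, and put $h=g(\xi)\beta_0(\zeta)$. Then $f=\psi h$, $h(\cdot,0)=g$ and $\|h\|_\infty=\|g\|_\infty$. Proposition~\ref{prop:rate} gives $\rho(1,\Phi^t_f)\asymp1/a_t$, with upper constant $C=96L^2+2\|g\|_\infty$ when $\operatorname{supp}f\subset[-L,L]^3$.

\emph{Logarithmic growth.} Let $\psi(\zeta)\sim e^{-1/\zeta}$ and $y=1/a_t\to\infty$. Taking logarithms in $a_t\psi(a_t)=1/t$ gives $y+\log y=\log t+o(1)$, so $y/\log t\to1$.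

\emph{Arbitrarily slow growth.} Fix $g\ne0$ supported in $[-L,L]^2$ with $L\ge1$. We shall take $\psi$ supported in $[-1,1]$, so that the constant $C$ is fixed before $\psi$ is chosen. It suffices to make $\psi$ so flat that $C/a_t\le R(t)$. Choose $t_1<t_2<\cdots\to\infty$, $t_1>0$, with $R(t)\ge2^jC$ for $t\ge t_j$, and then numbers $\epsilon_j$ with
\[
0<\epsilon_j\le\min\{2^{-j^2},\,1/t_j\},\qquad\epsilon_{j+1}\le\epsilon_j/2 .
\]
Let $\sigma\in C^\infty(\mathbb R)$ be nondecreasing with $\sigma=0$ on $(-\infty,0]$ and $\sigma=1$ on $[1,\infty)$, and put $\psi_0(\zeta)=\sum_{j\ge1}\epsilon_j\,\sigma(2^j\zeta-1)$. The $k$-th derivative of the $j$-th term is bounded by $2^{jk-j^2}\|\sigma^{(k)}\|_\infty$, which is summable in $j$, so $\psi_0$ is smooth. It vanishes for $\zeta\le0$, it is nondecreasing, and it is positive for $\zeta>0$ because the terms with $2^j\zeta\ge2$ equal $\epsilon_j$. Let $\psi$ be the product of $\psi_0$ with a cutoff supported in $[-1,1]$ and equal to $1$ on $[-\frac12,\frac12]$. The hypotheses of the theorem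 hold with $b=\frac12$.

At $\zeta=2^{-j}$ the $i$-th term is $0$ for $i\le j$ and $\epsilon_i$ for $i>j$, so $\psi(2^{-j})=\sum_{i>j}\epsilon_i\le2\epsilon_{j+1}$. For large $t$ and $j\ge1$ with $t_j\le t\le t_{j+1}$,
\[
2^{-j}\psi(2^{-j})\le\epsilon_{j+1}\le1/t_{j+1}\le1/t=a_t\psi(a_t),
\]
hence $a_t\ge2^{-j}$ and $\rho(1,\Phi^t_f)\le C/a_t\le2^jC\le R(t)$. Also $\rho(1,\Phi^t_f)\ge c/a_t\to\infty$.
\end{proof}

\section{Higher dimensions and closed manifolds}\label{sec:closed}

\subsection{Products with tori}\label{sub:products}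

Let $X$ be covered by $(\mathbb R^6,\omega_0)$ as in Lemma~\ref{lem:cover}, and let $\phi\in\operatorname{Ham}(X)$. Two observations transfer estimates from $X$ to $X\times\mathbb T^{2j}$.

\emph{Upper bounds.} If $G_s$ generates $g_s$ on $X$, its pullback generates $g_s\times1$, has the same oscillation, has compact support because the torus is compact, and has zero mean if $X$ is closed and $G_s$ has zero mean. Hence $\rho(1,\phi\times1)\le\rho(1,\phi)$.

\emph{Lower bounds.} The product is covered by $(\mathbb R^{6+2j},\omega_0)$. If $\phi$ displaces $S$ and $\Psi(B^6(r))\subset\mathrm{pr}^{-1}(S)$, then $\phi\times1$ displaces $S\times\mathbb T^{2j}$, and $\Psi\times1$ maps $B^{6+2j}(r)\subset B^6(r)\times\mathbb R^{2j}$ into $\mathrm{pr}^{-1}(S)\times\mathbb R^{2j}$. Lemma~\ref{lem:cover} gives $\rho(1,\phi\times1)\ge\pi r^2$.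

For $X=M$ this shows that Lemma~\ref{lem:away} and Propositions~\ref{prop:upper} and~\ref{prop:lower} hold with $\Phi^t_f\times1$ in place of $\Phi^t_f$. Section~\ref{sec:rates} uses Hofer's metric only through these three statements, which proves Theorem~\ref{thm:closed}(1).

\subsection{The nilmanifold $W$}

We close up the fibers of $T^*N$ by dividing by integer translations of the momenta $p$. For $\gamma=(m_1,m_2,m_3)\in H$ let $\hat\gamma$ be the cotangent lift of \eqref{eq:action} to $\mathbb R^6=T^*H$. It is symplectic and preserves $\xi_1,\xi_2,\zeta$, so by \eqref{eq:momenta}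
\[
\hat\gamma(q,p)=(\gamma q,\,A_\gamma p),\qquad A_\gamma p=(p_1,\;p_2-m_1p_3,\;p_3).
\]
For $v\in\mathbb R^3$ let $T_v(q,p)=(q,p+v)$, also symplectic. Since $\hat\gamma T_v\hat\gamma^{-1}=T_{A_\gamma v}$, the maps $T_v\hat\gamma$ with $v\in\mathbb R^3$, $\gamma\in H$ form a group $\hat H$. For $\gamma\in\Gamma$ the matrix $A_\gamma$ and its inverse are integral, so the maps $T_v\hat\gamma$ with $v\in\mathbb Z^3$, $\gamma\in\Gamma$ form a subgroup $\hat\Gamma$.

\begin{lemma}\label{lem:W}
The quotient $W=\hat\Gamma\backslash\mathbb R^6$ is a closed symplectic nilmanifold with universal cover $(\mathbb R^6,\omega_0)$. For $Q=(-\frac12,\frac12)^3$, the open set $\Pi^{-1}(Q)=N\times Q\subset M$ embeds symplectically in $W$, compatibly with the projections from $\mathbb R^6$.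
\end{lemma}

\begin{proof}
For any two points $(q,p)$, $(q',p')$ there is exactly one $T_v\hat\gamma\in\hat H$ taking the first to the second: $\gamma=q'q^{-1}$ and $v=p'-A_\gamma p$. So the Lie group $\hat H$ acts simply transitively, $\hat\Gamma$ acts freely, and $W\cong\hat\Gamma\backslash\hat H$. If both points lie in a compact set, then $\gamma\in\Gamma$ ranges over a finite set, and for each $\gamma$ so does $v\in\mathbb Z^3$; the action of $\hat\Gamma$ is properly discontinuous. Any point can be moved into $[0,1]^6$, first $q$ by some $\hat\gamma$ and then $p$ by some $T_v$; so $W$ is compact. The group $\hat H$ is nilpotent: it acts on the coordinates $(q_1,q_2,p_1,p_3)$ by translations, and the kernel of this action consists of the translations in $q_3$ and $p_2$, which commute with every $\hat\gamma$ and every $T_v$. Thus $\hat H$ modulo a central subgroup is abelian.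

Let $\tilde Q=\{(q,p):(\xi,\zeta)\in Q\}\subset\mathbb R^6$, so that $\Pi^{-1}(Q)=\Gamma\backslash\tilde Q$. We must show that an element $T_v\hat\gamma\in\hat\Gamma$ taking a point of $\tilde Q$ to a point $(q',p')$ of $\tilde Q$ has $v=0$. It changes $(\xi_1,\xi_2,\zeta)=(p_1,p_2+q_1p_3,p_3)$ by $(v_1,\,v_2+v_3q_1',\,v_3)$. Each component of this vector has absolute value less than $1$, so the integers $v_1$, $v_3$ vanish, and then $v_2=0$.
\end{proof}

For $u\in C_c^\infty(Q)$ let $u^W$ be the function $u\circ\Pi$ on $N\times Q$, extended by zero to $W$. It is smooth, its flow $\Phi^t_{u^W}$ is the identity outside $N\times Q$ and coincides with $\Phi^t_u$ on $N\times Q$, Lemma~\ref{lem:reduced} remains valid, and by \eqref{eq:volume} the mean of $u^W$ vanishes if and only if $\int_Qu=0$.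

\subsection{Proof of Theorem~\ref{thm:closed}(2)}

On $W$ the limit $\ell\to\infty$ in Lemma~\ref{lem:commutator}(ii) is not available, since the sets $\phi^i(\operatorname{supp}F)$ have equal positive volume and only boundedly many of them can be disjoint. We choose instead a Hamiltonian whose part away from $\{\zeta=0\}$ is exactly of the form $U-U\circ\phi^{-1}$. This choice also gives zero mean.

Let $\psi$ and $b$ be as in Theorem~\ref{thm:rates}. As $a_t\to0$, the values $a_t$ for large $t$ do not change if we replace $b$ by $\min\{b,\frac18\}$ and multiply $\psi$ by a cutoff supported in $[-\frac14,\frac14]$ and equal to $1$ on $[-\frac18,\frac18]$. So let $\operatorname{supp}\psi\subset[-\frac14,\frac14]$ and $b\le\frac18$. Take $0\ne g\in C_c^\infty(\mathbb R^2)$ supported in $[-\frac18,\frac18]\times[-\frac38,-\frac18]$ and put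
\[
g_1(\xi)=g(\xi_1,\xi_2)-g(\xi_1,\xi_2-\tfrac12),\qquad f=\psi(\zeta)\,g_1(\xi)\in C_c^\infty(Q).
\]
The second term of $g_1$ is supported in $[-\frac18,\frac18]\times[\frac18,\frac38]$, so $g_1\ne0$, $\|g_1\|_\infty=\|g\|_\infty$ and $\int g_1\,d\xi=0$. Hence $f^W$ has zero mean and $f_t=\Phi^t_{f^W}$ is a one-parameter subgroup of $\operatorname{Ham}(W)$.

\emph{Upper bound.} Let $0<a\le\frac12$ and split $f=f'+f''$ as in \eqref{eq:split}; the two flows commute and $\rho(1,\Phi^t_{(f'')^W})\le2t\,m_f(a)$. For $f'$ choose functions with compact support in $(-\frac12,\frac12)$ as follows: $w(s)=s$ near $[-\frac18,\frac18]$ and $|w|\le\frac14$; $0\le v\le1$ and $v=1$ near $[-\frac38,\frac38]$; $\beta(\zeta)=1/\zeta$ for $\frac a2\le|\zeta|\le\frac14$ and $|\beta|\le4/a$. Let $h=\frac12\beta(\zeta)w(\xi_1)v(\xi_2)\in C_c^\infty(Q)$, $\phi=\Phi^1_{h^W}$, $\bar\phi=\bar\Phi^1_h$. Then $|h|\le1/(2a)$, so $\rho(1,\phi)\le1/a$. On $[-\frac18,\frac18]\times[-\frac38,\frac38]\times\{\frac a2\le|\zeta|\le\frac14\}$ the field \eqref{eq:reduced}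 of $h$ is $(0,\frac12,0)$, so $\bar\phi$ translates the set $Z=[-\frac18,\frac18]\times[-\frac38,-\frac18]\times\{\frac a2\le|\zeta|\le\frac14\}$ by $\frac12$ in the direction $\xi_2$. The function $u=\lambda(\zeta/a)\psi(\zeta)g(\xi)$ is supported in $Z$. Therefore $u\circ\bar\phi^{-1}$ is supported in $\bar\phi(Z)$, which is disjoint from $Z$, and it equals $u(\xi_1,\xi_2-\frac12,\zeta)$ there. This means $f'=u-u\circ\bar\phi^{-1}$, that is, $(f')^W=u^W-u^W\circ\phi^{-1}$ with disjoint supports, and Lemma~\ref{lem:commutator}(i) gives $\rho(1,\Phi^t_{(f')^W})\le2/a$. Altogether $\rho(1,f_t)\le2/a+2t\,m_f(a)$. With $a=a_t$ and $t\,m_f(a_t)\le t\psi(a_t)\|g\|_\infty=\|g\|_\infty/a_t$ we obtain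
\[
\rho(1,f_t)\le(2+2\|g\|_\infty)/a_t .
\]

\emph{Lower bound.} Write $f=\psi h_1$ with $h_1=g_1(\xi)\beta_0(\zeta)$ as in the proof of Theorem~\ref{thm:rates}. Proposition~\ref{prop:rate}(ii), which concerns only the flow $\bar\Phi^t_f$ on $\mathbb R^3$, provides a disc $D\subset(-\frac12,\frac12)^2$ and, for large $t$, a level $\zeta_t\in(0,a_t]$ and an interval $I_t\subset(0,b)$ around it such that $\bar\Phi^t_f$ displaces $D\times I_t\subset Q$. Then $f_t$ displaces $S=N\times D\times I_t\subset N\times Q\subset W$. The preimage of $S$ under $\mathbb R^6\to W$ contains the set $\tilde S=\{\xi\in D,\ \zeta\in I_t\}$, which by Lemma~\ref{lem:ball} contains $\Psi(B^6(r))$ whenever $\pi r^2<\operatorname{area}(D)/\zeta_t$. Lemma~\ref{lem:cover} gives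
\[
\rho(1,f_t)\ge\operatorname{area}(D)/\zeta_t\ge\operatorname{area}(D)/a_t .
\]

Thus $\rho(1,f_t)\asymp1/a_t$ on $W$. For $\psi(\zeta)=\zeta$ near $0$ the hypotheses of Theorem~\ref{thm:rates} hold and $a_t=t^{-1/2}$ for large $t$, so $\rho(1,f_t)\asymp\sqrt t$. On $W\times\mathbb T^{2j}$ the pullback of $f^W$ has zero mean and generates $f_t\times1$, and both bounds carry over by the two observations of Section~\ref{sub:products} with $X=W$. This completes the proof of Theorem~\ref{thm:closed}. \qed

\begin{thebibliography}{9}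

\bibitem{notes}
\emph{Growth \& One-Parameter Subgrps Of $\mathrm{HAM}(M,\omega)$.},
\texttt{https://metaphor.ethz.ch/\allowbreak x/\allowbreak 2023/\allowbreak fs/\allowbreak 401-4530-23L/\allowbreak notes/\allowbreak 05-03.pdf}

\bibitem{Hofer}
Hofer, \emph{Proc. Roy. Soc. Edinburgh A} \textbf{115} (1990).

\bibitem{HZ}
Hofer and Zehnder, \emph{Symplectic Invariants and Hamiltonian Dynamics}.

\end{thebibliography}
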